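\title{Aperiodic subshifts of finite type with few allowed patterns}

\begin{abstract}
A subshift of finite type on $\mathbb{Z}^2$ has low complexity with respect to a finite shape $D$ if it is defined by at most $|D|$ allowed patterns of support $D$. We construct a nonempty low complexity subshift of finite type without periodic configurations. More precisely, for every $n\ge 2450$ there is a shape with $n$ cells and a set of at most $C_1\sqrt n$ allowed patterns that defines such a subshift. Conversely, a non-periodic configuration has at least $2\sqrt{|D|}$ patterns of support $D$ for every shape $D$, so the order $\sqrt n$ is exact. The construction places $49$ coupled one-dimensional sequences, modeled on the last nonzero digit in base $7$, on different cosets of a sublattice. The proofs are self-contained.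
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite alphabet. A \emph{configuration} is an element $x\in A^{\mathbb{Z}^2}$. A vector $t\in\mathbb{Z}^2$ is a \emph{period} of $x$ if $x(z+t)=x(z)$ for all $z\in\mathbb{Z}^2$. The periods form a subgroup of $\mathbb{Z}^2$, and $x$ is \emph{periodic} if it has a nonzero period. A \emph{shape} is a finite nonempty set $D\subset\mathbb{Z}^2$, and a \emph{pattern of support $D$} is a map $D\to A$. The \emph{$D$-pattern of $x$ at $v\in\mathbb{Z}^2$} is the map $d\mapsto x(v+d)$, and $\mathcal{P}_D(x)$ denotes the set of all $D$-patterns of $x$. A set $P$ of patterns of support $D$ (the \emph{allowed patterns}) defines the \emph{subshift of finite type} (SFT)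
\[
X_P=\{x\in A^{\mathbb{Z}^2}:\ \mathcal{P}_D(x)\subset P\}.
\]
The set $X_P$ is invariant under translations, and a translate of $x$ has the same periods as $x$. The SFT $X_P$ has \emph{low complexity with respect to $D$} if $|P|\le|D|$. We call an SFT \emph{aperiodic} if it is nonempty and contains no periodic configuration. The following question is Open Problem~1 of \cite{domino}; nonemptiness is required so that the empty SFT does not answer it.

\medskip
\noindent\emph{Are there a shape $D$ and an aperiodic SFT of low complexity with respect to $D$?}
\medskip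

Two observations explain the threshold $|D|$ and suggest the answer no.

The first is the one-dimensional case. A \emph{factor of length $\ell$} of a sequence $y\in A^{\mathbb{Z}}$ is a word $y(m)\,y(m+1)\cdots y(m+\ell-1)$. Let $\rho(\ell)$ be the number of such factors; it is nondecreasing in $\ell$. Suppose $\rho(\ell)\le \ell$ for some $\ell$. If $\rho(1)=1$, then $y$ is constant. Otherwise $2\le\rho(1)\le\dots\le\rho(\ell)\le\ell$ forces $\rho(j)=\rho(j+1)$ for some $j<\ell$. Then every factor of length $j$ extends in only one way to the right and in only one way to the left, so a factor of length $j$ that occurs at two positions makes $y$ periodic. The sequence with a single $1$ among $0$'s is not periodic and has $\rho(\ell)=\ell+1$. For intervals in $\mathbb{Z}$, the bound $|P|\le |D|$ is thus exactly the one that forces periodicity.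

The second is linear algebra. Take $A\subset\mathbb{Z}$. If $x$ has $k\le|D|$ patterns of support $D$, the requirement that $\sum_{d\in D}f_d\,x(v+d)$ be independent of $v$ is a system of $k-1<|D|$ homogeneous linear equations for the coefficients $f_d$, so it has a nonzero solution. Low complexity therefore imposes a linear relation on all translates of $x$, and one might expect so rigid an SFT to contain a periodic configuration. It need not.

\begin{theorem}\label{thm:main}
There are a finite alphabet $A$, a shape $D\subset\mathbb{Z}^2$ and a set $P$ of patterns of support $D$ with $|P|\le|D|$ such that $X_P$ is nonempty and contains no periodic configuration.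
\end{theorem}

Far fewer than $|D|$ patterns suffice.

\begin{theorem}\label{thm:upper}
There are a finite alphabet $A$ and a constant $C_1$ such that for every $n\ge2450$ there are a shape $D$ with $|D|=n$ and a set $P$ of patterns of support $D$ with $|P|\le C_1\sqrt n$ for which $X_P$ is nonempty and contains no periodic configuration.
\end{theorem}

\begin{theorem}\label{thm:lower}
If $x\in A^{\mathbb{Z}^2}$ is not periodic, then $|\mathcal{P}_D(x)|\ge 2\sqrt{|D|}$ for every shape $D$. Hence every nonempty $X_P$ without periodic configurations has $|P|\ge2\sqrt{|D|}$. For non-periodic configurations the constant $2$ is optimal: for each $n\ge2$ there are a non-periodic $x$ and a shape $D$ with $|D|=n^2$ and $|\mathcal{P}_D(x)|=2n+1=2\sqrt{|D|}+1$.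
\end{theorem}

Thus, for $n\ge 2450$, the least size of a set $P$ that defines an aperiodic SFT on some shape with $n$ cells lies between $2\sqrt n$ and $C_1\sqrt n$: it has order exactly $\sqrt n$. Since $2\sqrt{n}>n$ for $n\le3$, Theorem~\ref{thm:lower} also shows that for $|D|\le 3$ every configuration of a low complexity SFT is periodic.

Section~\ref{sec:example} presents the extremal example of Theorem~\ref{thm:lower}; it contains the idea of the construction and shows what has to be added to it. Section~\ref{sec:sequences} builds the one-dimensional ingredient, Section~\ref{sec:sft} proves Theorems~\ref{thm:main} and~\ref{thm:upper}, and Section~\ref{sec:lower} proves the lower bound.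

\section{Interleaving two directions}\label{sec:example}

The one-dimensional argument above uses that an interval slides along $\mathbb{Z}$ and sees everything. A shape in $\mathbb{Z}^2$ may lie in one coset of a sublattice and see only one coset at a time.

\begin{example}\label{ex:two}
Let $A=\{0,1\}$, and let $x(2i,j)=1$ if and only if $i=0$, and $x(2i+1,j)=1$ if and only if $j=0$. Let $n\ge2$ and $D=\{(2i,j):0\le i,j<n\}$, a box with $n$ columns and $n$ rows. A translate of $D$ lies either in the even columns of $\mathbb{Z}^2$, where $x$ is the indicator of one column, or in the odd columns, where $x$ is the indicator of one row. So the $D$-patterns of $x$ are the zero pattern, the $n$ indicators of a column of the box, and the $n$ indicators of a row of the box. These are distinct because $n\ge2$, so $|\mathcal{P}_D(x)|=2n+1$, while $|D|=n^2$. Let $(t_1,t_2)$ be a period of $x$. Column $0$ is the only column of $\mathbb{Z}^2$ that consists of $1$'s only, so $t_1=0$. Column $1$ contains a single $1$, so $t_2=0$. Hence $x$ is not periodic.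
\end{example}

This proves the last assertion of Theorem~\ref{thm:lower}; the constant $2$ cannot be raised because $(2n+1)/n\to2$. For $n\ge3$ we have $2n+1\le n^2$, so a low complexity SFT can contain a non-periodic configuration. The mechanism is that on each coset $x$ depends on a single linear coordinate. An $n\times n$ box has $n^2$ cells but reads only a factor of length of order $n$ of a one-dimensional sequence, and different cosets are periodic in different directions.

The SFT defined by $\mathcal{P}_D(x)$ is, however, not aperiodic, for two separate reasons. First, $D$ never meets both cosets, so nothing relates them: copying the even columns of $x$ onto the odd columns gives a configuration with allowed patterns and period $(0,1)$. Second, the box constrains each one-dimensional sequence only through its factors of a bounded length $\ell$, and such constraints never exclude periodicity. Indeed, if $y\in A^{\mathbb{Z}}$ has the same factor of length $\ell$ at positions $i$ and $j\ge i+\ell$, the sequence of period $j-i$ that agrees with $y$ on $[i,j)$ agrees with $y$ on $[i,j+\ell)$, so all its factors of length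 $\ell$ are factors of $y$. In Example~\ref{ex:two} the zero configuration is allowed.

Both defects are repaired by adding a bounded number of cells to the shape. Take $N$ sequences $f_0,\dots,f_{N-1}$, a modulus $q\geq N$, and place $f_r$ on the columns congruent to $r$ modulo $q$ by
\[
y(qi+r,j)=f_r(i+rj).
\]
A row of $N$ consecutive cells placed at $(qa,b)$ reads the tuple
\begin{equation}\label{eq:tuple}
\bigl(f_0(a),\,f_1(a+b),\,f_2(a+2b),\,\dots,\,f_{N-1}(a+(N-1)b)\bigr).
\end{equation}
As $(a,b)$ ranges over $\mathbb{Z}^2$, this local rule in the plane constrains the sequences along \emph{all} arithmetic progressions, with arbitrarily large difference $b$. It is no longer a constraint of bounded range in dimension one. It is also stable under the scaling $(a,b)\mapsto(pa,pb)$, which opens the way to a renormalization argument. Two sequences are not enough: $a$ and $a+b$ are independent, so for $N=2$ a constraint on \eqref{eq:tuple} concerns only the sets of values of $f_0$ and $f_1$, and constant sequences satisfy it as soon as any sequences do.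

We therefore need a system of constraints on the tuples \eqref{eq:tuple} with two properties: every solution consists of sequences without periods, and some solution has only $O(\ell)$ factors of length $\ell$. The row then multiplies the number of patterns by a constant, while an $M\times M$ box inside one coset contributes $M^2$ cells and $O(M)$ patterns.

\section{Coupled sequences without periods}\label{sec:sequences}

In this section and the next, $p=7$, $N=p^2=49$, $q=N+1=50$ and $I=\{0,1,\dots,6\}$. We write $\mathbb{F}_p=\mathbb{Z}/p$ and $\mathbb{F}_p^\times=\mathbb{F}_p\setminus\{0\}$. Integers are reduced modulo $p$ when they are compared with elements of $\mathbb{F}_p$, and $\equiv$ without a modulus means congruence modulo $p$.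

\subsection{The model sequence}

Define $\lambda:\mathbb{Z}\to\mathbb{F}_p^\times$ by $\lambda(0)=1$ and $\lambda(p^em)=m \bmod p$ for $e\ge0$ and $p\nmid m$. For positive integers this is the last nonzero digit in base $7$: the values $\lambda(1),\lambda(2),\dots$ are $1,2,3,4,5,6,\mathbf{1},1,2,3,4,5,6,\mathbf{2},\dots$, where the bold entries sit at the multiples of $7$ and repeat the sequence. Two properties matter:
\begin{equation}\label{eq:lambda}
\lambda(m)=m\ \text{ if } p\nmid m,\qquad \lambda(pm)=\lambda(m)\ \text{ for all } m\in\mathbb{Z}.
\end{equation}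
The first excludes periods prime to $p$, and the second turns a period $h$ divisible by $p$ into the period $h/p$. So $\lambda$ has no nonzero period; Proposition~\ref{prop:aperiodic} carries out this descent in the generality that we need. The complexity of $\lambda$ is linear.

\begin{lemma}\label{lem:complexity}
For each $\ell\ge2$, the sequence $\lambda$ has at most $p^2\ell$ factors of length $\ell$.
\end{lemma}

\begin{proof}
Choose $e\ge1$ with $p^{e-1}<\ell\le p^e$. If $p^e\nmid m'$, write $m'=p^{e'}m''$ with $p\nmid m''$ and $e'<e$; then $\lambda(m')=m''\bmod p$ is determined by $m'\bmod p^{e'+1}$, hence by $m'\bmod p^e$. Among $m,\dots,m+\ell-1$ at most one integer is a multiple of $p^e$. So the factor at $m$ is determined by $m\bmod p^e$ and at most one further value in $\mathbb{F}_p^\times$, and there are at most $p^e(p-1)\le p\ell(p-1)\le p^2\ell$ factors.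
\end{proof}

The second property in \eqref{eq:lambda} compares positions that are far apart, so it cannot be imposed locally. What can be imposed is that every tuple \eqref{eq:tuple} belong to the set
\[
S=\bigl\{(\lambda(a+rb))_{0\le r<N}:\ a,b\in\mathbb{Z}\bigr\}\subset(\mathbb{F}_p^\times)^N .
\]
Write an index $0\le r<N$ as $r=c+pk$ with $c,k\in I$, and view $w\in S$ as a $7\times7$ array with $w(c+pk)$ in row $k$ and column $c$.

\begin{example}\label{ex:array}
Let $w(r)=\lambda(3+2r)$. For $r\not\equiv2$ we have $w(r)=3+2r\bmod 7$, which depends only on the column. In column $2$ we have $3+2(2+7k)=7(1+2k)$, so $w(2+7k)=\lambda(1+2k)$. The array is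
\[
\begin{array}{c|ccccccc}
 & c=0&1&2&3&4&5&6\\ \hline
k=0&3&5&\mathbf{1}&2&4&6&1\\
1&3&5&\mathbf{3}&2&4&6&1\\
2&3&5&\mathbf{5}&2&4&6&1\\
3&3&5&\mathbf{1}&2&4&6&1\\
4&3&5&\mathbf{2}&2&4&6&1\\
5&3&5&\mathbf{4}&2&4&6&1\\
6&3&5&\mathbf{6}&2&4&6&1
\end{array}
\]
The rows follow the affine function $3+2c$ outside column $2$, and column $2$ follows the affine function $1+2k$, of the \emph{same slope}, outside row $3$. The entry in row $3$ is $\lambda(49)$, about which neither function says anything.
\end{example}

The length $N=p^2$ is chosen so that the array shows these two levels of $\lambda$. The next lemma is all that we use about $S$.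

\begin{lemma}\label{lem:S}
Let $w\in S$ be nonconstant. Then there are $\alpha,\gamma\in\mathbb{F}_p$ and $\beta\in\mathbb{F}_p^\times$ such that, with $c_*\in I$ the zero of $c\mapsto\alpha+\beta c$,
\begin{itemize}
\item[(S1)] $w(r)=\alpha+\beta r$ for all $0\le r<N$ with $r\not\equiv c_*$;
\item[(S2)] $w(c_*+pk)=\gamma+\beta k$ for all $k\in I$ with $\gamma+\beta k\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $w(r)=\lambda(a+rb)$. Since $w$ is nonconstant, $(a,b)\ne(0,0)$. Dividing $(a,b)$ by the largest common power of $p$ does not change $w$, by \eqref{eq:lambda}, so we may assume $p\nmid a$ or $p\nmid b$. If $p\mid b$, then $p\nmid a$ and $w(r)=a$ for all $r$, which is excluded. So $p\nmid b$. Put $\alpha=a$ and $\beta=b$; then (S1) is the first property in \eqref{eq:lambda}. The integer $a+c_*b$ is divisible by $p$, say $a+c_*b=pe$, and $w(c_*+pk)=\lambda(p(e+kb))=\lambda(e+kb)$. So (S2) holds with $\gamma=e$.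
\end{proof}

We call $c_*$ the \emph{special column} of $w$.

\subsection{Admissible families}

\begin{definition}\label{def:adm}
A family $f=(f_r)_{0\le r<N}$ of sequences $f_r:\mathbb{Z}\to\mathbb{F}_p^\times$ is \emph{admissible} if
\begin{itemize}
\item[(i)] $(f_r(a+rb))_{0\le r<N}\in S$ for all $a,b\in\mathbb{Z}$;
\item[(ii)] $f_r(m)=m$ for all $r$ and all $m\in\mathbb{Z}$ with $p\nmid m$.
\end{itemize}
\end{definition}

The family with $f_r=\lambda$ for all $r$ is admissible. Neither condition alone excludes periods: the constant family $f_r=1$ satisfies (i), and the family with $f_r(m)=m$ for $p\nmid m$ and $f_r(m)=1$ for $p\mid m$ satisfies (ii).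

We want a substitute for the identity $\lambda(pm)=\lambda(m)$. The naive statement, that $m\mapsto f_r(pm)$ is again an admissible family, is false. For $s,t\in\mathbb{Z}$ the family $f_r(m)=\lambda(m+pt+psr)$ is admissible, since $f_r(a+rb)=\lambda\bigl((a+pt)+r(b+ps)\bigr)$ and $m+pt+psr\equiv m$. But $f_r(pm)=\lambda(m+t+sr)$, and this satisfies (ii) only after the argument is shifted back by $t+sr$. The correct statement allows exactly such shifts.

\begin{proposition}\label{prop:renorm}
If $f$ is admissible, there are $s,t\in\mathbb{Z}$ such that the family $f'_r(m)=f_r\bigl(p(m-t-sr)\bigr)$ is admissible.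
\end{proposition}

Before the proof, here is the consequence that we need.

\begin{proposition}\label{prop:aperiodic}
If $f$ is admissible, then no $f_r$ has a nonzero period.
\end{proposition}

\begin{proof}
If $h$ is a period, so is $-h$. Suppose the statement fails, and let $h\ge1$ be minimal such that some component $f_r$ of some admissible family $f$ has period $h$. If $p\nmid h$, choose $j\in\mathbb{Z}$ with $jh\equiv1$. By (ii), $1=f_r(1)=f_r(1+jh)=2$ in $\mathbb{F}_p$, which is false. If $p\mid h$, take $f'$ from Proposition~\ref{prop:renorm}. Then $f'_r(m+h/p)=f_r\bigl(p(m-t-sr)+h\bigr)=f'_r(m)$ for all $m$, so $f'_r$ has period $h/p<h$, contradicting minimality.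
\end{proof}

\subsection{Renormalization}

Fix an admissible family $f$ and put $g_r(m)=f_r(pm)$. Condition (i) for $f'$ holds for every choice of $s$ and $t$; the work lies in (ii). We must show that $g_r(m)=m+t+sr$ whenever the right side is nonzero, although (ii) says nothing about $f_r$ on multiples of $p$. The information comes from (S2). We choose a progression whose special column is a prescribed column $c$; condition (ii) identifies its slope, and (S2) then describes $g$ along that column.

\begin{lemma}\label{lem:lines}
Let $c\in I$ and $a,b\in\mathbb{Z}$ with $p\nmid b$. There is $\gamma\in\mathbb{F}_p$ such that $g_{c+pk}(a+kb)=\gamma+kb$ for all $k\in I$ with $\gamma+kb\ne0$.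
\end{lemma}

\begin{proof}
Let $w(r)=f_r\bigl((pa-cb)+rb\bigr)$, so that $w\in S$ by (i). For $r\not\equiv c$ the argument is congruent to $b(r-c)\neq0$, so $w(r)=b(r-c)$ by (ii). In particular $w$ is nonconstant; take $\alpha,\beta,\gamma,c_*$ from Lemma~\ref{lem:S}. The affine functions $\alpha+\beta r$ and $b(r-c)$ both equal $w(r)$ for $r\in I\setminus\{c,c_*\}$, a set of at least five residues, so they coincide. Hence $\beta=b$ and $c_*=c$. Since $w(c+pk)=f_{c+pk}(pa+pkb)=g_{c+pk}(a+kb)$, the claim is (S2).
\end{proof}

The constant $\gamma$ depends on $(a,b)$ in a way that is not yet controlled. The next lemma says that $\gamma-a$ depends only on $c$. There are two obstacles: each progression has one position where Lemma~\ref{lem:lines} says nothing, and two progressions need not share a point. We connect two progressions by a third one through a good point of each. The two points are taken in adjacent rows $k$, because then the slope of the connecting progression is an integer.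

\begin{lemma}\label{lem:shift}
For each $c\in I$ there is $\sigma(c)\in\mathbb{F}_p$ such that $g_{c+pk}(m)=m+\sigma(c)$ for all $k\in I$ and all $m\in\mathbb{Z}$ with $m+\sigma(c)\ne0$.
\end{lemma}

\begin{proof}
Fix $c$. A \emph{point} is a pair $(k,m)\in I\times\mathbb{Z}$, and we put $u(k,m)=g_{c+pk}(m)-m\in\mathbb{F}_p$. A \emph{line} is a set $\ell_{a,b}=\{(k,a+kb):k\in I\}$ with $a,b\in\mathbb{Z}$ and $p\nmid b$; it determines $a$ and $b$. For each line fix $\gamma$ as in Lemma~\ref{lem:lines} and put $\delta(\ell_{a,b})=\gamma-a$. At the point with $m=a+kb$ we have $\gamma+kb=m+\delta(\ell_{a,b})$, so Lemma~\ref{lem:lines} says: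
\begin{equation}\label{eq:line}
\text{for every point $(k,m)$ of a line $\ell$:}\quad u(k,m)=\delta(\ell)\ \text{ or }\ m=-\delta(\ell)\ \text{in }\mathbb{F}_p.
\end{equation}

We claim that $\delta$ takes the same value on all lines. Suppose $\delta_1=\delta(\ell_{a,b})$ and $\delta_2=\delta(\ell_{a',b'})$ are different. If $b\not\equiv b'$, let $\varepsilon=1$. If $b\equiv b'$, choose $\varepsilon\in\{1,-1\}$ with $a\not\equiv a'+\varepsilon b'$; this is possible, since otherwise $2b'\equiv0$. There are six values of $k_1$ for which both $k_1$ and $k_2=k_1+\varepsilon$ lie in $I$. Put $m_1=a+k_1b$ and $m_2=a'+k_2b'$. We want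
\begin{equation}\label{eq:good}
m_1,m_2\notin\{-\delta_1,-\delta_2\}\ \text{ in }\mathbb{F}_p,\qquad m_1\not\equiv m_2 .
\end{equation}
The maps $k\mapsto a+kb$ and $k\mapsto a'+kb'$ are bijections from $I$ to $\mathbb{F}_p$. So the condition on $m_1$ excludes at most two values of $k_1$, and the condition on $m_2$ at most two. The congruence $m_1\equiv m_2$ reads $k_1(b-b')\equiv a'+\varepsilon b'-a$; it has at most one solution $k_1$ if $b\not\equiv b'$ and none if $b\equiv b'$, by the choice of $\varepsilon$. At most five of the six values are excluded, so \eqref{eq:good} can be achieved.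

By \eqref{eq:line} and \eqref{eq:good}, $u(k_1,m_1)=\delta_1$ and $u(k_2,m_2)=\delta_2$. Let $b''=\varepsilon(m_2-m_1)$, which is not divisible by $p$, and $a''=m_1-k_1b''$. The line $\ell''=\ell_{a'',b''}$ contains $(k_1,m_1)$, and it contains $(k_2,m_2)$ because $m_1+\varepsilon b''=m_2$. Applying \eqref{eq:line} at both points gives
\[
\delta(\ell'')\in\{\delta_1,-m_1\}\cap\{\delta_2,-m_2\}.
\]
This intersection is empty: $\delta_1\ne\delta_2$ by assumption, and $\delta_1\ne-m_2$, $-m_1\ne\delta_2$, $-m_1\ne-m_2$ by \eqref{eq:good}. The claim follows.

Let $\sigma(c)$ be the common value of $\delta$. Every point $(k,m)$ lies on the line $\ell_{m-k,1}$, so \eqref{eq:line} gives $u(k,m)=\sigma(c)$ whenever $m+\sigma(c)\neq0$.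
\end{proof}

The count in this proof is the reason for taking $p=7$: for an odd prime $p$ there are $p-1$ candidates for $k_1$, and the count needs $p-1>5$.

Each column $c$ now has its own shift $\sigma(c)$. Shifting the argument of $g_r$ by an arbitrary function of $r$ would destroy (i), since progressions would not be mapped to progressions; the shift must be affine in $r$. To compare different columns we use progressions with difference $p^2$, along which the argument of $g_r$ is constant modulo $p$.

\begin{lemma}\label{lem:affine}
There are $s,t\in\mathbb{Z}$ with $\sigma(c)=sc+t$ in $\mathbb{F}_p$ for all $c\in I$.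
\end{lemma}

\begin{proof}
For $a\in\mathbb{Z}$ let $w_a(r)=g_r(a+pr)=f_r(pa+rp^2)$, so that $w_a\in S$ by (i). Since $a+pr\equiv a$, Lemma~\ref{lem:shift} gives
\begin{equation}\label{eq:wa}
w_a(c+pk)=a+\sigma(c)\qquad\text{for all $c,k\in I$ with } a+\sigma(c)\neq0 .
\end{equation}
If $w_a$ is nonconstant with special column $c_*$, then
\begin{equation}\label{eq:special}
a+\sigma(c_*)=0 .
\end{equation}
Otherwise column $c_*$ of $w_a$ would be constant by \eqref{eq:wa}, whereas by (S2) it contains the six distinct nonzero values of $\gamma+\beta k$.

Suppose $\sigma:I\to\mathbb{F}_p$ is not surjective. Choose $a$ with $a+\sigma(c)\ne0$ for all $c$. By \eqref{eq:special}, $w_a$ is constant, and by \eqref{eq:wa} so is $\sigma$. Take $s=0$.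

Suppose $\sigma$ is surjective, hence bijective, and let $c_0$ be its unique zero. By \eqref{eq:wa}, $w_0(c)=\sigma(c)$ for $c\in I\setminus\{c_0\}$. These are six distinct values, so $w_0$ is nonconstant; take $\alpha,\beta,c_*$ from Lemma~\ref{lem:S}. By \eqref{eq:special}, $c_*=c_0$. For $c\ne c_0$ we get $\sigma(c)=w_0(c)=\alpha+\beta c$ from (S1), and $\sigma(c_0)=0=\alpha+\beta c_0$. Take integers $s,t$ representing $\beta,\alpha$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:renorm}]
Take $s,t$ from Lemma~\ref{lem:affine}. For $a,b\in\mathbb{Z}$ we have $f'_r(a+rb)=f_r\bigl(p(a-t)+r\,p(b-s)\bigr)$, so (i) for $f$ gives (i) for $f'$. Let $r=c+pk$ and $p\nmid m$. Then $f'_r(m)=g_r(m-t-sr)$ and $(m-t-sr)+\sigma(c)=m\ne0$ in $\mathbb{F}_p$, because $sr\equiv sc$. By Lemma~\ref{lem:shift}, $f'_r(m)=m$, which is (ii).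
\end{proof}

\section{The subshift}\label{sec:sft}

A local rule does not know where it is applied. To tell which sequence a column carries, and to enforce condition (ii), which refers to residues modulo $p$, we add a periodic counter to the alphabet. Let
\[
A=\mathbb{Z}/pq\times\mathbb{Z}/p\times\mathbb{F}_p^\times,\qquad \kappa_0(z)=(z_1\bmod pq,\ z_2\bmod p)\quad (z=(z_1,z_2)).
\]
The map $\kappa_0$ is a surjective group homomorphism $\mathbb{Z}^2\to\mathbb{Z}/pq\times\mathbb{Z}/p$. For $z=(qi+r,j)$ with $0\le r<q$, the value $\kappa_0(z)$ records $r$, $i\bmod p$ and $j\bmod p$. Define the model configuration $x^\lambda(z)=(\kappa_0(z),y^\lambda(z))$ by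
\[
y^\lambda(qi+r,j)=\lambda(i+rj)\quad(0\le r<N),\qquad y^\lambda(qi+N,j)=1\qquad(i,j\in\mathbb{Z}).
\]
For $M\ge49$ let
\[
D_M=\underbrace{\{(r,0):0\le r<N\}}_{\text{row}}\ \cup\ \underbrace{\{(N+qk,l):0\le k,l<M\}}_{\text{box}},\qquad |D_M|=N+M^2
\]
(see Figure~\ref{fig:shape}), and let $P_M=\mathcal{P}_{D_M}(x^\lambda)$. Then $x^\lambda\in X_{P_M}$, so $X_{P_M}$ is nonempty.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x in {0,...,11} \foreach \y in {0,...,2} \fill[gray!50] (\x,\y) circle (1.3pt);
\foreach \x in {0,1,2} \fill (\x-0.17,-0.17) rectangle (\x+0.17,0.17);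
\foreach \x in {3,7,11} \foreach \y in {0,1,2} \fill (\x,\y) circle (5pt);
\foreach \x/\m in {0/0,1/1,2/2,3/3,4/0,5/1,6/2,7/3,8/0,9/1,10/2,11/3} \node at (\x,-0.8) {\footnotesize $\m$};
\end{tikzpicture}
\caption{The shape $D_M$, drawn with $N=3$, $q=4$, $M=3$ in place of $N=49$, $q=50$, $M\ge49$. Columns are labeled by their class modulo $q$. The row (squares) meets $N$ different classes; the $M\times M$ box (disks) lies in the one remaining class.}\label{fig:shape}
\end{figure}

\begin{lemma}\label{lem:count}
For $M\ge49$ we have $|P_M|\le C_0M$, where
\[
C_0=p^2q\cdot(p-1)^N\cdot p^2N=7^4\cdot50\cdot49\cdot6^{49}.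
\]
\end{lemma}

\begin{proof}
The $D_M$-pattern of $x^\lambda$ at $v=(v_1,v_2)$ is determined by three pieces of data. The first is $\kappa_0(v)$, which determines the counter on $v+D_M$ and has $p^2q$ possible values. The second is the list of values of $y^\lambda$ on the translated row, with at most $(p-1)^N$ possibilities. The third is the list of values of $y^\lambda$ on the translated box. Write $v_1+N=qi+r$ with $0\le r\le N$; the class $r$ is determined by $\kappa_0(v)$. The points of the translated box are $(q(i+k)+r,\,v_2+l)$. If $r=N$, all values are $1$. If $r<N$, the values are $\lambda\bigl((i+rv_2)+(k+rl)\bigr)$ with $0\le k+rl\le(M-1)(1+r)<NM$. For fixed $r$ they are determined by the factor of $\lambda$ of length $NM$ that starts at $i+rv_2$, so there are at most $p^2NM$ possibilities by Lemma~\ref{lem:complexity}. The product of the three bounds is $C_0M$.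
\end{proof}

\begin{proposition}\label{prop:noperiod}
For $M\ge49$, the SFT $X_{P_M}$ contains no periodic configuration.
\end{proposition}

\begin{proof}
Let $x=(\kappa,y)\in X_{P_M}$, where $\kappa$ is the component in $\mathbb{Z}/pq\times\mathbb{Z}/p$ and $y$ the component in $\mathbb{F}_p^\times$. For each $v\in\mathbb{Z}^2$ there is $v'\in\mathbb{Z}^2$ with
\begin{equation}\label{eq:local}
x(v+d)=x^\lambda(v'+d)\qquad\text{for all } d\in D_M .
\end{equation}

\emph{The counter is rigid.} By \eqref{eq:local}, $\kappa(v+d)-\kappa(v+d')=\kappa_0(d-d')$ for $d,d'\in D_M$ and all $v$. The pairs $(1,0),(0,0)$ and $(N,1),(N,0)$ in $D_M$ give $\kappa(z+(1,0))=\kappa(z)+(1,0)$ and $\kappa(z+(0,1))=\kappa(z)+(0,1)$ for all $z$. Hence $\kappa(z)=\kappa(0)+\kappa_0(z)=\kappa_0(z+\tau)$, where $\tau$ is any vector with $\kappa_0(\tau)=\kappa(0)$. Replacing $x$ by $z\mapsto x(z-\tau)$, we may assume $\kappa=\kappa_0$. Taking $d=(0,0)$ in \eqref{eq:local} then gives $\kappa_0(v')=\kappa_0(v)$, that is,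
\begin{equation}\label{eq:sync}
v_1'\equiv v_1 \pmod{pq},\qquad v_2'\equiv v_2\pmod p .
\end{equation}
For $0\le r<N$ put $y_r(i,j)=y(qi+r,j)$ and $f_r(m)=y_r(m,0)$.

\emph{The box makes each coset one-dimensional: $y_r(i,j)=f_r(i+rj)$.} Take $v=(qi+r-N,j)$. By \eqref{eq:sync}, $v'=(qi'+r-N,j')$ for some $i',j'\in\mathbb{Z}$, and \eqref{eq:local} on the box gives
\[
y_r(i+k,j+l)=\lambda\bigl(i'+k+r(j'+l)\bigr)\qquad(0\le k,l<M).
\]
The choices $(k,l)=(r,0)$ and $(k,l)=(0,1)$ have the same right side. The first is available because $r\le48<M$; this is where $M\ge49$ is used. So $y_r(i+r,j)=y_r(i,j+1)$ for all $i,j$, which means that $y_r$ has period $(r,-1)$. Therefore $y_r(i,j)=y_r(i+rj,0)=f_r(i+rj)$.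

\emph{The row makes $f=(f_r)$ admissible.} Take $v=(qi,j)$. By \eqref{eq:sync}, $v'=(qi',j')$ with $i'\equiv i$ and $j'\equiv j$ modulo $p$, and \eqref{eq:local} on the row gives
\[
f_r(i+rj)=y_r(i,j)=\lambda(i'+rj')\qquad(0\le r<N).
\]
Since $i,j$ are arbitrary, this is (i). For $j=0$ and $p\nmid i$ we have $i'+rj'\equiv i\not\equiv 0$, so $f_r(i)=\lambda(i'+rj')=i$, which is (ii). Here both residues recorded by the counter are used.

\emph{Periods.} Let $(t_1,t_2)$ be a period of $x$. It is a period of $\kappa_0$, so $q\mid t_1$; write $t_1=qa$ and $t_2=b$. Then $f_r(m+a+rb)=y_r(m+a,b)=y_r(m,0)=f_r(m)$ for all $m$, so $a+rb$ is a period of $f_r$. By Proposition~\ref{prop:aperiodic}, $a+rb=0$ for every $0\le r<N$. The cases $r=0$ and $r=1$ give $a=b=0$.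
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $M=C_0$, $D=D_M$ and $P=P_M$. Then $X_P$ contains $x^\lambda$ and has no periodic configuration by Proposition~\ref{prop:noperiod}, and $|P|\le C_0M=M^2\le|D|$ by Lemma~\ref{lem:count}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $A$ be as above and $C_1=2C_0$. Given $n\ge2450=N+49^2$, let $M\ge49$ be the integer with $N+M^2\le n<N+(M+1)^2$. Since $D_M\subset D_{M+1}$, there is a shape $D$ with $D_M\subset D\subset D_{M+1}$ and $|D|=n$. Let $P=\mathcal{P}_D(x^\lambda)$, so $x^\lambda\in X_P$. Every pattern in $P$ is the restriction of a pattern in $P_{M+1}$, hence $|P|\le C_0(M+1)\le2C_0M\le C_1\sqrt n$. The restriction to $D_M$ of a pattern in $P$ lies in $P_M$, hence $X_P\subset X_{P_M}$, and Proposition~\ref{prop:noperiod} applies.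
\end{proof}

\section{The lower bound}\label{sec:lower}

Encoding $A$ injectively by integers changes neither periods nor the number of patterns, so we regard a configuration as a bounded function $x:\mathbb{Z}^2\to\mathbb{Z}$. A \emph{Laurent polynomial} is a finite sum $f=\sum_d f_dX^d$ with $d\in\mathbb{Z}^2$, $f_d\in\mathbb{C}$, multiplied by the rule $X^dX^{d'}=X^{d+d'}$. These polynomials form a commutative ring without zero divisors, which acts on functions $h:\mathbb{Z}^2\to\mathbb{C}$ by $(fh)(z)=\sum_df_d\,h(z+d)$, with $(fg)h=f(gh)$. If $h$ is bounded, or takes finitely many values, the same holds for $fh$. A vector $v$ is a period of $h$ if and only if $(X^v-1)h=0$. For every nonzero integer $j$, the polynomial $X^v-1$ divides $X^{jv}-1$: for $j>0$ by the geometric sum, and $X^{-jv}-1=-X^{-jv}(X^{jv}-1)$. Two nonzero vectors are \emph{parallel} if they are linearly dependent.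

For a shape $D$, identify $\mathbb{C}^D$ with the polynomials $\sum_{d\in D}f_dX^d$ and consider the space of relations
\[
U=\{f\in\mathbb{C}^D:\ fx \text{ is constant}\}.
\]
The value $(fx)(z)$ depends only on the $D$-pattern of $x$ at $z$. If these patterns are $w_1,\dots,w_k$, then $U$ is defined by the $k-1$ equations $\sum_df_d\,(w_i(d)-w_1(d))=0$ for $2\le i\le k$, which have integer coefficients. So
\begin{equation}\label{eq:codim}
\operatorname{codim}U\le k-1,
\end{equation}
and a lower bound for $k$ follows from any supply of independent linear forms that vanish on $U$.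

In Example~\ref{ex:two} the zero pattern occurs, so $U$ consists of the $f$ whose $n$ column sums and $n$ row sums vanish. The column sums and the row sums have the same total, and we shall see that this is the only dependence, so the rank is $2n-1$ and \eqref{eq:codim} gives $k\ge2n$. The two families of forms come from the two factors in $(X^{(0,1)}-1)(X^{(2,0)}-1)x=0$, an identity that holds because $x$ restricted to even columns has period $(0,1)$ and $x$ restricted to odd columns has period $(2,0)$. The proof shows that every non-periodic $x$ with $k\le|D|$ looks like this: it is annihilated by a product of differences in at least two directions, and each direction forces sums of $f$ along the lines in that direction to vanish, up to a twist by a root of unity.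

\subsection{A product of differences annihilates $x$}

\begin{lemma}\label{lem:bounded}
If $h$ is bounded and $(X^v-1)^gh=0$ for some $g\ge1$, then $(X^v-1)h=0$.
\end{lemma}

\begin{proof}
Let $g=2$. For each $z$ the sequence $j\mapsto h(z+jv)$ has constant first difference, so it is an arithmetic progression; being bounded, it is constant. For $g>2$, apply this to the bounded function $(X^v-1)^{g-2}h$ to lower $g$ by one, and repeat.
\end{proof}

A general annihilating polynomial has no visible relation to periods. Integrality and boundedness together let us dilate its exponents, and the many annihilators obtained in this way can be combined, as in Lagrange interpolation, into a product of differences.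

\begin{lemma}\label{lem:product}
Let $x:\mathbb{Z}^2\to\mathbb{Z}$ be bounded and nonzero, and let $F\ne0$ be a Laurent polynomial with integer coefficients and $Fx=0$. Then there are $m\ge1$ and pairwise non-parallel nonzero vectors $v_1,\dots,v_m$ with
\begin{equation}\label{eq:product}
\prod_{i=1}^m(X^{v_i}-1)\,x=0 .
\end{equation}
\end{lemma}

\begin{proof}
Write $F=\sum_{d\in E}a_dX^d$ with all $a_d\in\mathbb{Z}\setminus\{0\}$. A nonzero multiple of a monomial does not annihilate $x\neq0$, so $|E|\ge2$. Let $B=\max|x|\cdot\sum_{d}|a_d|$ and $F_j=\sum_{d\in E}a_dX^{jd}$ for $j\ge1$, so that $|F_jx|\le B$ everywhere.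

Suppose $F_jx=0$ and let $\pi>B$ be a prime. In a commutative ring $(Y+Z)^\pi\equiv Y^\pi+Z^\pi$ modulo $\pi$, and $a^\pi\equiv a$ modulo $\pi$ for integers $a$. Hence $F_{j\pi}=F_j^\pi+\pi G$ with $G$ a Laurent polynomial with integer coefficients, and $F_{j\pi}x=\pi\,Gx$ takes values in $\pi\mathbb{Z}$. Since $|F_{j\pi}x|\le B<\pi$, we get $F_{j\pi}x=0$. Starting from $F_1=F$, we conclude that $F_jx=0$ for every $j\ge1$ without prime factors $\le B$. Let $Q$ be the product of the primes $\le B$. The integers $j=1+iQ$ have this property, so
\begin{equation}\label{eq:dilate}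
\sum_{d\in E}a_dX^d\,(X^{Qd})^i\,x=0\qquad(i\ge0).
\end{equation}
Fix $d_0\in E$ and expand $\prod_{d'\in E\setminus\{d_0\}}(T-X^{Qd'})=\sum_is_iT^i$, where the $s_i$ are Laurent polynomials. Applying $s_i$ to the $i$-th relation \eqref{eq:dilate} and summing over $i$ gives
\[
\sum_{d\in E}a_dX^d\prod_{d'\in E\setminus\{d_0\}}(X^{Qd}-X^{Qd'})\,x=0 .
\]
For $d\ne d_0$ the factor with $d'=d$ vanishes, so only the term $d=d_0$ remains. Since $X^{Qd_0}-X^{Qd'}=-X^{Qd_0}(X^{Q(d'-d_0)}-1)$ and monomials are invertible, we obtain $\prod_{d'\ne d_0}(X^{Q(d'-d_0)}-1)\,x=0$, a product of at least one factor.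

Sort the nonzero vectors $Q(d'-d_0)$ into $m$ classes of parallel vectors, of sizes $g_1,\dots,g_m$. The vectors of the $i$-th class are nonzero integer multiples $j_1v',\dots,j_{g_i}v'$ of one vector $v'\in\mathbb{Z}^2$, and $v_i=j_1\cdots j_{g_i}v'$ is a nonzero integer multiple of each. Then $X^u-1$ divides $X^{v_i}-1$ for each $u$ in the class, so $\prod_i(X^{v_i}-1)^{g_i}x=0$. Lemma~\ref{lem:bounded}, applied to the bounded function $\prod_{i\ne1}(X^{v_i}-1)^{g_i}x$, replaces $g_1$ by $1$; then we treat $g_2,\dots,g_m$ in turn in the same way.
\end{proof}

To isolate one direction, we apply all factors but one. Minimality of $m$ guarantees that what remains is periodic in that direction only.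

\begin{lemma}\label{lem:onedir}
Let $x$ be bounded and non-periodic, and suppose \eqref{eq:product} holds with pairwise non-parallel nonzero vectors and $m\ge1$ minimal. Then $m\ge2$, and for each $j$ the function $x_j=\prod_{i\ne j}(X^{v_i}-1)\,x$ has period $v_j$ and no nonzero period that is not parallel to $v_j$.
\end{lemma}

\begin{proof}
If $m=1$, then $v_1$ is a period of $x$; so $m\ge2$. The order of the $v_i$ is irrelevant, so let $j=1$. By \eqref{eq:product}, $v_1$ is a period of $x_1$. Suppose $w\neq0$ is a period not parallel to $v_1$, and let $R=|\det(v_1,w)|\ge1$. By Cramer's rule $R\mathbb{Z}^2\subset\mathbb{Z}v_1+\mathbb{Z}w$, so $Rv_2$ is a period of $x_1$. With the bounded function $h=\prod_{i\ge3}(X^{v_i}-1)x$ we have $x_1=(X^{v_2}-1)h$, so $(X^{Rv_2}-1)(X^{v_2}-1)h=0$. Multiplying by $(X^{Rv_2}-1)/(X^{v_2}-1)$ gives $(X^{Rv_2}-1)^2h=0$, and Lemma~\ref{lem:bounded} gives $(X^{Rv_2}-1)h=0$. This is a relation \eqref{eq:product} with the $m-1\ge1$ pairwise non-parallel vectors $Rv_2,v_3,\dots,v_m$, contradicting minimality.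
\end{proof}

\subsection{Twisted line sums}

A vector $v'\in\mathbb{Z}^2$ is \emph{primitive} if its coordinates are coprime. By B\'ezout's identity there is then $w'$ with $\det(v',w')=1$, so that $(v',w')$ is a basis of $\mathbb{Z}^2$. If $h$ had period $v'$, it would be a function of the $w'$-coordinate alone, and $f$ would act on it through its sums along lines parallel to $v'$. A period need not be primitive, as $(2,0)$ in Example~\ref{ex:two} shows. We then split $h$ into eigenfunctions of the shift by $v'$.

\begin{lemma}\label{lem:linesums}
Let $h:\mathbb{Z}^2\to\mathbb{C}$ take finitely many values, have a period $v\ne0$, and have no nonzero period that is not parallel to $v$. Write $v=ev'$ with $v'$ primitive and $e\ge1$, let $(v',w')$ be a basis of $\mathbb{Z}^2$, and write $d=\alpha(d)v'+L(d)w'$ for $d\in\mathbb{Z}^2$. Then there is $\omega\in\mathbb{C}$ with $\omega^e=1$ such that every Laurent polynomial $f=\sum_df_dX^d$ with $fh=0$ satisfies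
\[
\sum_{d:\ L(d)=b}\omega^{\alpha(d)}f_d=0\qquad\text{for all } b\in\mathbb{Z}.
\]
\end{lemma}

\begin{proof}
Let $s=X^{v'}$ and $t=X^{w'}$, so $X^d=s^{\alpha(d)}t^{L(d)}$ and $s^eh=h$. For $\omega^e=1$ put $h^\omega=\frac1e\sum_{i=0}^{e-1}\omega^{-i}s^ih$. Then $sh^\omega=\frac{\omega}{e}\sum_{i=1}^{e}\omega^{-i}s^ih=\omega h^\omega$, since the terms $i=e$ and $i=0$ agree. Also $\sum_\omega h^\omega=h$, since $\sum_\omega\omega^{-i}$ is $e$ for $i=0$ and $0$ for $0<i<e$.

We claim that some $h^\omega$ is annihilated by no nonzero $H(t)\in\mathbb{C}[t,t^{-1}]$. Otherwise the product of the annihilators of all $h^\omega$ is a nonzero polynomial in $t^{\pm1}$ that annihilates $h$. After multiplication by a power of $t$ it has the form $\sum_{j=0}^{J}\eta_jt^j$ with $\eta_0,\eta_J\ne0$. If $J=0$, then $h=0$, and $w'$ is a period. Let $J\ge1$, let $V$ be the finite set of values of $h$, fix $z$, and put $a_i=h(z+iw')$. Then $\sum_j\eta_ja_{i+j}=0$ for all $i\in\mathbb{Z}$. Since $\eta_J\ne0$ and $\eta_0\ne0$, the state $(a_i,\dots,a_{i+J-1})\in V^J$ determines both the next and the previous state. Two of the states with $0\le i\le|V|^J$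 coincide, so $(a_i)_{i\in\mathbb{Z}}$ has a period between $1$ and $|V|^J$. Hence $(|V|^J)!\,w'$ is a period of $h$. In both cases $h$ has a nonzero period not parallel to $v$, a contradiction.

Fix such an $\omega$ and let $fh=0$. Then $fh^\omega=\frac1e\sum_i\omega^{-i}s^ifh=0$. Since $s$ acts on $h^\omega$ as $\omega$,
\[
0=fh^\omega=\Bigl(\sum_df_d\,\omega^{\alpha(d)}\,t^{L(d)}\Bigr)h^\omega .
\]
The polynomial in $t^{\pm1}$ in parentheses is therefore zero, and its coefficient of $t^b$ is the sum in the statement.
\end{proof}

\subsection{Rank of two families of line sums}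

Two directions give two families of forms, and each cell of $D$ occurs in exactly one form of each family. This is the incidence structure of a bipartite graph. For the box of Example~\ref{ex:two} it is the complete bipartite graph on $n+n$ vertices.

\begin{lemma}\label{lem:rank}
Let $G$ be a finite simple bipartite graph with nonempty edge set $D$ and no isolated vertices. Let $W$ be a complex matrix with rows indexed by the vertices and columns indexed by the edges, in which the column of an edge is nonzero exactly at its two endpoints. Then $|D|\le(\rho+1)^2/4$, where $\rho$ is the rank of $W$.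
\end{lemma}

\begin{proof}
The columns of the edges of a forest in $G$ are linearly independent. Indeed, consider a linear relation among them and a leaf of the forest. The row of the leaf has exactly one nonzero entry in these columns, so the coefficient of the edge at the leaf is zero; remove this edge and repeat.

Let the $i$-th connected component have $a_i$ and $b_i$ vertices on the two sides. It contains an edge, so $a_i,b_i\ge1$, and a spanning tree of it has $r_i=a_i+b_i-1\ge1$ edges. The union of these trees is a forest, so $\sum_ir_i\le\rho$. Since $G$ is simple, the $i$-th component has at most $a_ib_i\le(a_i+b_i)^2/4=(r_i+1)^2/4$ edges. For $r,r'\ge1$ we have $(r+r'+1)^2-(r+1)^2-(r'+1)^2=2rr'-1>0$, and induction on the number of components gives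
\[
|D|\le\sum_i\frac{(r_i+1)^2}{4}\le\frac{\bigl(1+\sum_ir_i\bigr)^2}{4}\le\frac{(\rho+1)^2}{4}.\qedhere
\]
\end{proof}

For the complete bipartite graph on $n+n$ vertices a spanning tree has $2n-1$ edges, which confirms the rank $2n-1$ in Example~\ref{ex:two} and shows that Lemma~\ref{lem:rank} is sharp.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $x$ be non-periodic and $k=|\mathcal{P}_D(x)|$. If $k>|D|$, then $k\ge|D|+1\ge2\sqrt{|D|}$. So assume $k\le|D|$.

The space $U$ is the solution set of fewer than $|D|$ homogeneous equations with integer coefficients in $|D|$ unknowns. It therefore contains a nonzero rational vector and, after clearing denominators, a nonzero $f^0$ with integer coefficients. The polynomial $F=(X^{(1,0)}-1)f^0$ is nonzero, has integer coefficients, and satisfies $Fx=0$ because $f^0x$ is constant. As $x$ is non-periodic, it is nonzero, and Lemma~\ref{lem:product} gives a relation \eqref{eq:product}. Choose one with $m$ minimal. By Lemma~\ref{lem:onedir}, $m\ge2$; this is where non-periodicity enters. The functions $x_1,x_2$ take finitely many values and satisfy the hypotheses of Lemma~\ref{lem:linesums}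 with $v=v_1$ and $v=v_2$. Let $\alpha_j,L_j,\omega_j$ be the corresponding data for $j=1,2$.

Let $f\in U$. Then $fx_j=\prod_{i\ne j}(X^{v_i}-1)(fx)=0$, because $fx$ is constant and the product has at least one factor. By Lemma~\ref{lem:linesums}, the linear forms
\[
f\longmapsto\sum_{d\in D,\ L_j(d)=b}\omega_j^{\alpha_j(d)}f_d\qquad(j\in\{1,2\},\ b\in L_j(D))
\]
on $\mathbb{C}^D$ vanish on $U$. The forms that vanish on $U$ make up a space of dimension $\operatorname{codim}U$, so the matrix $W$ of this system has rank $\rho\le k-1$ by \eqref{eq:codim}.

Let $G$ be the bipartite graph with vertex set the disjoint union of $L_1(D)$ and $L_2(D)$, in which $d\in D$ is an edge joining $L_1(d)$ to $L_2(d)$. No vertex is isolated. The kernel of $L_j$ consists of $0$ and vectors parallel to $v_j$, and $v_1,v_2$ are not parallel, so $(L_1,L_2)$ is injective on $\mathbb{Z}^2$ and $G$ is simple. The column of $d$ in $W$ has the nonzero entries $\omega_1^{\alpha_1(d)}$ and $\omega_2^{\alpha_2(d)}$ at the endpoints of $d$ and zeros elsewhere. Lemma~\ref{lem:rank} gives $|D|\le(\rho+1)^2/4\le k^2/4$, that is, $k\ge2\sqrt{|D|}$.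

If $X_P$ is nonempty without periodic configurations, any $x\in X_P$ is non-periodic with $\mathcal{P}_D(x)\subset P$, so $|P|\ge2\sqrt{|D|}$. The last assertion is Example~\ref{ex:two}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{domino}
\emph{Around the Domino Problem},
\texttt{https://www.utupub.fi/\allowbreak bitstream/\allowbreak handle/\allowbreak 10024/\allowbreak 150203/\allowbreak TUCSDissertation254.pdf\allowbreak ?sequence=1\&isAllowed=y}

\end{thebibliography}
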